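# Row overlaps and the fundamental supports of skew Schur functions

## 1. Row lengths and column lengths as a test for support containment

A skew shape with $n$ cells carries standard Young tableaux, every tableau has a descent set, and the shape has the collection of all descent sets that occur. Given two shapes $A$ and $B$ with $n$ cells, when does $A$ realize every descent set that $B$ realizes?

Long rows force ascents and long columns force descents. So the first guess is: *$A$ realizes everything that $B$ realizes exactly when the rows of $A$ are at most as long as those of $B$ and the columns of $A$ are at most as long as those of $B$*, where "at most as long" means that the sorted row (column) lengths of $A$ are dominated by those of $B$. Let us fix terms and test this.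

**Definition (shapes, tableaux, words).** A skew shape is $\lambda/\mu$ with partitions $\mu\subseteq\lambda$, drawn in English notation and considered up to translation. Parts are indexed by all $i\ge 1$ and are eventually $0$; the cells of row $i$ are $(i,j)$ with $\mu_i<j\le\lambda_i$. In a standard Young tableau (SYT) $T$ with $n$ cells, $i\in\{1,\dots,n-1\}$ is a *descent* if $i+1$ lies in a row strictly below the row of $i$. If the descents are $d_1<\dots<d_j$, then $\mathrm{co}(T)=(d_1,d_2-d_1,\dots,n-d_j)$. We encode a composition of $n$ by its *word* $v=v_1\cdots v_{n-1}\in\{R,D\}^{n-1}$, with $v_i=D$ iff $i$ is a descent.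

In an SYT of skew shape, $i+1$ is either strictly below and weakly left of $i$ (letter $D$), or strictly right and weakly above $i$ (letter $R$). Indeed, let $i$ be in $(r,c)$ and $i+1$ in $(r',c')$. If $r'>r$ and $c'>c$, then $\mu_r<c<c'\le\lambda_{r'}\le\lambda_r$, so $(r,c')$ is a cell whose label is strictly between $i$ and $i+1$, which is impossible. If $r'\le r$ and $c'\le c$, the label in $(r',c')$ is at most the one in $(r,c)$, also impossible. Consequently transposing a tableau swaps the letters $R$ and $D$ in its word.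

**Definition (support).** For a composition $\alpha$ of $n$ with set of proper partial sums $S\subseteq\{1,\dots,n-1\}$, the fundamental quasisymmetric function $F_\alpha$ is the sum of $x_{i_1}\cdots x_{i_n}$ over $i_1\le\dots\le i_n$ with $i_j<i_{j+1}$ whenever $j\in S$. These are linearly independent. Gessel's theorem says
$$s_A=\sum_{T}F_{\mathrm{co}(T)},$$
where $T$ runs over the SYT of shape $A$. The *$F$-support* $\operatorname{supp}_F(A)$ is the set of $\alpha$ whose $F_\alpha$ has nonzero coefficient. Nothing cancels in the sum, so $\operatorname{supp}_F(A)=\{\mathrm{co}(T)\}$, and we treat it as a set of words.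

**Definition (dominance).** For partitions $\rho,\sigma$, possibly of different sizes, $\rho\preccurlyeq\sigma$ means $\rho_1+\dots+\rho_i\le\sigma_1+\dots+\sigma_i$ for all $i$, missing parts being $0$.

Write $P\oplus Q$ for the shape in which $Q$ is placed to the upper right of $P$ with no common row or column. For $n=2$ the supports are $\{R\}$ for $(2)$, $\{D\}$ for $(1,1)$, and $\{R,D\}$ for $1\oplus1$. Row lengths alone would be a bad criterion: $(1,1)\preccurlyeq(2)$, but the column does not realize $R$. Column lengths repair this. For $n=3$: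

| shape | words | row lengths | column lengths |
|---|---|---|---|
| $(3)$ | $RR$ | $3$ | $1,1,1$ |
| $(1,1,1)$ | $DD$ | $1,1,1$ | $3$ |
| $(2,1)$ and $(2,2)/(1)$ | $RD,\ DR$ | $2,1$ | $2,1$ |
| $(2)\oplus(1)$ | $RR,\ RD,\ DR$ | $2,1$ | $1,1,1$ |
| $(1,1)\oplus(1)$ | $DD,\ RD,\ DR$ | $1,1,1$ | $2,1$ |
| $1\oplus1\oplus1$ | all four | $1,1,1$ | $1,1,1$ |

For example, in $(2)\oplus(1)$ the single upper cell may carry $1$, $2$ or $3$, which gives $DR$, $RD$, $RR$; in $(1)\oplus(2)$ the single lower cell carrying $1,2,3$ gives $RR,DR,RD$, the same set. Transposing gives the corresponding facts for $(1,1)\oplus(1)$. Since $(1,1,1)\preccurlyeq(2,1)\preccurlyeq(3)$, one reads off that the guess is correct for every pair in the table.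

It fails for $n=5$. Let $A=(2,2)\oplus(1)$ and $B=(3,1,1)$. Both the row lengths and the column lengths are $(2,2,1)$ for $A$ and $(3,1,1)$ for $B$, and $(2,2,1)\preccurlyeq(3,1,1)$. The hook $B$ realizes $RRDD$: put $1,2,3$ in the first row and $4,5$ below. Suppose $A$ had a tableau with word $RRDD$. Along $1,2,3$ the rows weakly rise, while in a column the larger label is strictly lower; so $1,2,3$ lie in distinct columns. The labels $3,4,5$ lie in distinct rows. The $2\times2$ square of $A$ contains four of the five labels and, having two columns, at most two of $1,2,3$. So it contains exactly two of these, one per column, together with $4$ and $5$, one per column. The larger label is below, so $4$ and $5$ are both in the bottom row of the square: a contradiction.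

The square decided the matter. So larger rectangles must be counted, not only rows and columns.

## 2. Overlaps of several rows and rectangle counts

**Definition (row overlaps).** Let $A$ occupy rows $1,\dots,\ell$. For $k\ge1$ and $1\le i\le\ell-k+1$, the $i$-th *$k$-row overlap* is the number of columns containing cells of $A$ in each of the rows $i,\dots,i+k-1$. The partition $\operatorname{rows}_k(A)$ is obtained by sorting these numbers and discarding zeros; it is empty if $k>\ell$.

So $\operatorname{rows}_1$ lists the row lengths. In the five-cell example, $\operatorname{rows}_2(A)=(2)$ and $\operatorname{rows}_2(B)=(1,1)$, and $(2)\not\preccurlyeq(1,1)$: the second overlaps see the square. The following was stated as a conjecture in "Skew Schur functions: do their row overlaps determine their F-supports?", https://www.linux.bucknell.edu/~pm040/MySlides/stanley70_corrected.pdf :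
$$\operatorname{supp}_F(A)\supseteq\operatorname{supp}_F(B)\iff\operatorname{rows}_k(A)\preccurlyeq\operatorname{rows}_k(B)\ \text{for all }k .$$
It is true, and these notes prove it. Let $N_B(a,b)$, for integers $a,b\ge1$, be the number of $a\times b$ rectangles ($a$ consecutive rows, $b$ consecutive columns, all cells in $B$) contained in $B$.

**Theorem 1.** For skew shapes $A,B$ with $n$ cells the following are equivalent: (i) $\operatorname{supp}_F(A)\supseteq\operatorname{supp}_F(B)$; (ii) $N_A(a,b)\le N_B(a,b)$ for all $a,b\ge1$; (iii) $\operatorname{rows}_k(A)\preccurlyeq\operatorname{rows}_k(B)$ for all $k$.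

The case $n=0$ is trivial; we assume $n\ge1$. Write $(x)_+=\max(x,0)$, and let $[\,\cdot\,]$ be $1$ for a true statement and $0$ otherwise. Pairs $(a,b)$ of integers $\ge1$ are called *indices* and are ordered componentwise.

**Counting rectangles by top row.** This step turns $N_B$ into a formula. Let $B=\lambda/\mu$. A rectangle with rows $i,\dots,i+a-1$ and columns $j,\dots,j+b-1$ lies in $B$ iff $\mu_i<j$ and $j+b-1\le\lambda_{i+a-1}$, because the parts of $\mu$ and $\lambda$ weakly decrease. So the number of $a\times b$ rectangles with top row $i$ is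
$$\rho_i(a,b)=(\lambda_{i+a-1}-\mu_i-b+1)_+,\qquad N_B(a,b)=\sum_{i\ge1}\rho_i(a,b).\tag{1}$$
The $i$-th $k$-row overlap is $\rho_i(k,1)$, hence
$$N_B(k,b)=\sum_i\bigl(\rho_i(k,1)-(b-1)\bigr)_+ .\tag{2}$$

**Lemma 2.** For partitions $\rho,\sigma$: $\rho\preccurlyeq\sigma$ iff $\sum_i(\rho_i-t)_+\le\sum_i(\sigma_i-t)_+$ for all integers $t\ge0$.

*Proof.* If $\rho\preccurlyeq\sigma$, let $m=\#\{i:\rho_i>t\}$. Then
$$\sum_i(\rho_i-t)_+=\sum_{i\le m}\rho_i-mt\le\sum_{i\le m}\sigma_i-mt\le\sum_i(\sigma_i-t)_+.$$
Conversely, given $m$, put $t=\sigma_m$. Then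
$$\sum_{i\le m}\rho_i\le mt+\sum_i(\rho_i-t)_+\le mt+\sum_i(\sigma_i-t)_+=\sum_{i\le m}\sigma_i,$$
the last equality because $\sigma_i\ge t$ for $i\le m$ and $\sigma_i\le t$ for $i>m$. $\square$

Apply Lemma 2 to $\operatorname{rows}_k(A),\operatorname{rows}_k(B)$ with $t=b-1$. By (2), this is exactly (ii)$\iff$(iii) in Theorem 1. It remains to prove (i)$\iff$(ii).

## 3. Covering a word by segments

The five-cell argument used that the word $RRDD$ splits into one piece without descents and one piece with only descents. We now make this a general bound.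

**Definition (segments and $U_v$).** Let $v$ be a word on the labels $1,\dots,n$. An *R-segment* (*D-segment*) is a nonempty interval $\{s,\dots,t\}$ of labels with $v_s=\dots=v_{t-1}=R$ (resp. $=D$); singletons are both. Let $G_v(p,q)$ be the largest number of labels covered by a disjoint family (a *cover*) of at most $p$ R-segments and at most $q$ D-segments, and
$$U_v(a,b)=n-G_v(a-1,b-1)\qquad(a,b\ge1).\tag{3}$$
For the word on $0$ labels, $U\equiv0$.

Example: $v=DR$. Then $U_v(1,1)=3$, $U_v(2,1)=U_v(1,2)=1$, and $U_v(2,2)=U_v(3,1)=U_v(1,3)=0$. The shape $(2,1)$ has $N(1,1)=3$, $N(1,2)=N(2,1)=1$ and no other rectangles, so $N\le U_v$. The shape $(3)$ has $N(1,2)=2>1$. For $v=RRDD$, $U_v(2,2)=0$, while $(2,2)\oplus(1)$ has $N(2,2)=1$.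

**Theorem 3.** Let $A$ be a skew shape with $n\ge1$ cells and $v\in\{R,D\}^{n-1}$. There is an SYT of shape $A$ with word $v$ iff $N_A(a,b)\le U_v(a,b)$ for all $a,b\ge1$.

**Lemma 4 (necessity).** If $B$ has an SYT with word $v$, then $N_B\le U_v$.

*Proof.* Fix $(a,b)$ and an optimal cover by at most $a-1$ R-segments and at most $b-1$ D-segments. Process the pieces (segments, and single uncovered labels) in increasing order, adding their cells to the inner partition. Suppose a piece changes it from $\mu'$ to $\mu''$, and let $\rho',\rho''$ be the corresponding functions (1).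

For an R-segment, rows weakly decrease along it, while larger labels in a column are strictly lower; so no two of its cells share a column. Then $\mu''_{i+1}\le\mu'_i$, for otherwise $(i,\mu'_i+1)$ and $(i+1,\mu'_i+1)$ both lie in $\mu''$ and not in $\mu'$. Hence, for $x\ge2$,
$$\rho'_i(x,y)=(\lambda_{i+x-1}-\mu'_i-y+1)_+\le(\lambda_{i+x-1}-\mu''_{i+1}-y+1)_+=\rho''_{i+1}(x-1,y),$$
so $N_{\lambda/\mu'}(x,y)\le N_{\lambda/\mu''}(x-1,y)$.

For a D-segment, rows strictly increase, so there is at most one cell per row, $\mu''_i\le\mu'_i+1$, and $\rho'_i(x,y)\le\rho''_i(x,y-1)$. Thus $N_{\lambda/\mu'}(x,y)\le N_{\lambda/\mu''}(x,y-1)$ for $y\ge2$.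

For a single label only one $\mu'_i$ changes, by $1$, so $N_{\lambda/\mu'}(x,y)\le N_{\lambda/\mu''}(x,y)+1$.

Start from $(a,b)$. There are at most $a-1$ steps of the first kind and $b-1$ of the second, so the index stays $\ge(1,1)$. At the end the shape is empty. So $N_B(a,b)$ is at most the number of uncovered labels, which is $U_v(a,b)$. $\square$

**Lemma 5 (peeling).** Removing the top cell of every column of a skew shape gives a skew shape with $N'(x,y)=N(x+1,y)$. Removing the first cell of every row gives one with $N'(x,y)=N(x,y+1)$.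

*Proof.* A cell $(i+1,j)$ is the top cell of its column iff $j\le\mu_i$, and every cell of row $1$ is a top cell. So the new inner partition is $\mu'_1=\lambda_1$, $\mu'_{i+1}=\min(\lambda_{i+1},\mu_i)$. If $\mu_i\le\lambda_{i+1}$, then $\rho'_{i+1}(x,y)=(\lambda_{i+x}-\mu_i-y+1)_+=\rho_i(x+1,y)$. If $\mu_i>\lambda_{i+1}$, then $\mu'_{i+1}=\lambda_{i+1}\ge\lambda_{i+x}$ and $\lambda_{i+x}<\mu_i$, so both sides are $0$. Also $\rho'_1=0$. Summing over $i$ gives the first claim; the second is its transpose. $\square$

**Theorem 3 implies Theorem 1.** This step shows that only the sufficiency part of Theorem 3 will be left.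

(ii)$\Rightarrow$(i): if $v\in\operatorname{supp}_F(B)$, then $N_A\le N_B\le U_v$ by Lemma 4, so $v\in\operatorname{supp}_F(A)$ by Theorem 3.

(i)$\Rightarrow$(ii): fix $(a,b)$. Build an SYT of $B$ as follows. First, $a-1$ times, remove all column tops of the current shape and give them the next labels from left to right. The row of the column top weakly decreases from left to right, so each nonempty strip is an R-segment. Then, $b-1$ times, remove the first cells of all rows and label them from top to bottom; the nonempty strips are D-segments. By Lemma 5 there remain $N_B(a,b)$ cells; label them in any standard way. Inside a strip of column tops labels increase along rows, and a column has at most one cell; dually for the other strips. So this is an SYT. Its word $v$ has a cover with at most $a-1$ R-segments and $b-1$ D-segments missing only $N_B(a,b)$ labels, so $U_v(a,b)\le N_B(a,b)$. Since $v\in\operatorname{supp}_F(A)$, Lemma 4 gives $N_A(a,b)\le U_v(a,b)\le N_B(a,b)$. $\square$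

From here on the goal is: if $N_B\le U_v$, then $B$ has an SYT with word $v$.

## 4. Removing the first label and remembering where it was

**Definition (NW-corner).** An *NW-corner* of $B=\lambda/\mu$ is a cell $(i,\mu_i+1)\in B$ with $i=1$ or $\mu_{i-1}>\mu_i$. These are the cells with no cell of $B$ to the left or above; label $1$ of an SYT occupies one of them.

The sensible first attempt is induction on $n$: write $v=Dv'$ (the case $v_1=R$ is the transpose), find an NW-corner $c$ with $N_{B\setminus c}\le U_{v'}$, take an SYT of $B\setminus c$ with word $v'$ by induction, and put a new smallest label into $c$. This stops at a definite place: the letter $v_1=D$ requires the first label of the small tableau to be *below* $c$, and the inequality says nothing about that. Take $B=1\oplus1$, with cells $(1,2)$ and $(2,1)$, and $v=D$. With $c=(2,1)$ the rest is one cell, and $N_{B\setminus c}\le U_{v'}$ holds. But putting the smallest label into $c$ gives the word $R$. The right corner is $(1,2)$.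

Nor is the highest corner always right. Let $B=(1,1)\oplus(1)$, with cells $(1,2),(2,1),(3,1)$, and $v=DR$. Starting at $(1,2)$ gives only $DD$. One must start at $(2,1)$, continue to $(3,1)$ and end at $(1,2)$.

So the induction must carry the position of the cell just removed. What does that position impose? Suppose a cell $e$ in row $r_e$ was just removed, the next letter is $D$, and the remaining word starts with a maximal D-segment of $Q$ labels. In the remaining tableau, these $Q$ labels occupy rows below $r_e$, at most one per row. Removing them lowers each $\rho_i(a,b)$ by at most $1$, only for $i>r_e$, and only if $\rho_i(a,b)\ge1$. By Lemma 4 applied to what is left, it is necessary that $N(a,b)$ minus the number of rows $i>r_e$ with $\rho_i(a,b)\ge1$ is at most $U$ of the rest of the word. We put exactly this condition into the induction.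

**Definition (fitting).** The index $(a,b)$ *fits in row $i$* of $B$ if $\rho_i(a,b)\ge1$; then the $a\times b$ rectangle with top row $i$ and left column $\mu_i+1$ lies in $B$. It *fits in column $j$* if some $a\times b$ rectangle in $B$ has left column $j$. Let $\mathrm{rw}_S(a,b)$ be the number of rows in $S$ in which $(a,b)$ fits and $\mathrm{rw}(a,b)$ the total number; $\mathrm{cl}_S$ and $\mathrm{cl}$ are the same for columns.

For $B=(2,1)$: $(1,1)$ fits in rows $1,2$ and in columns $1,2$; $(2,1)$ fits only in row $1$ and column $1$.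

**Definition (marker).** A *marker* for $B=\lambda/\mu$ is either empty or a pair $(e,x)$ with $e=(r_e,c_e)$ a removable corner of $\mu$, so that $c_e=\mu_{r_e}>\mu_{r_e+1}$, and $x\in\{R,D\}$. An SYT is *compatible* with $(e,D)$ if label $1$ is in a row $>r_e$, and with $(e,R)$ if label $1$ is in a row $\le r_e$. Every SYT is compatible with the empty marker.

An NW-corner $(i,\mu_i+1)$ has column $>c_e$ if $i\le r_e$, and column $\le\mu_{r_e+1}+1\le c_e$ if $i>r_e$. So for NW-corners "row $\le r_e$" and "column $>c_e$" mean the same.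

For a word $v$ on $n\ge1$ labels and a letter $x$, let $Q$ be maximal with $1\le Q\le n$ and $v_1=\dots=v_{Q-1}=x$, and let $v^{(Q)}$ be the word on the labels $Q+1,\dots,n$.

**Proposition 6.** Let $|B|=n\ge1$, $v\in\{R,D\}^{n-1}$, and let a marker be given such that

* (A1) $N_B(a,b)\le U_v(a,b)$ for all $a,b$;
* (A2) if the marker is $(e,D)$: $N_B(a,b)-\mathrm{rw}_{>r_e}(a,b)\le U_{v^{(Q)}}(a,b)$ for all $a,b$; if it is $(e,R)$: $N_B(a,b)-\mathrm{cl}_{>c_e}(a,b)\le U_{v^{(Q)}}(a,b)$ for all $a,b$; here $Q$ is formed for the letter of the marker.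

Then $B$ has an SYT with word $v$ compatible with the marker.

With the empty marker this is the sufficiency in Theorem 3. The proof, by induction on $n$, fills the rest of the notes.

**Transposition symmetry.** This lets us assume $v_1=D$ later. Transposing $B$ swaps the letters of words, $N_{B^t}(a,b)=N_B(b,a)$, and $U_{v^t}(a,b)=U_v(b,a)$, where $v^t$ is $v$ with letters swapped. A marker $(e,x)$ becomes $(e^t,x')$ with $x'\ne x$. The two forms of (A2) are exchanged, since $\mathrm{rw}_{>r_e}(a,b)$ for $B$ equals $\mathrm{cl}_{>c_{e^t}}(b,a)$ for $B^t$, and $Q$ is the same. Compatibility is exchanged because of the remark on NW-corners. So Proposition 6 for $(B,v,\text{marker})$ is equivalent to Proposition 6 for the transposed data.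

**The case $n=1$.** This starts the induction. Let $B=\{c\}$; then $U_{v^{(Q)}}\equiv0$. For $(e,D)$, (A2) at $(1,1)$ reads $1-[\mathrm{row}(c)>r_e]\le0$, so $\mathrm{row}(c)>r_e$. For $(e,R)$ it says that $\mathrm{col}(c)>c_e$, hence $\mathrm{row}(c)\le r_e$.

## 5. Inequalities between rectangle counts

Fix $B=\lambda/\mu$ and $N=N_B$. This section collects the only facts about shapes that we need. Each is used together with its transpose, which is the same fact for $B^t$.

**Lemma 7.**

* (a) $N(a,b)-N(a,b+1)=\mathrm{rw}(a,b)$ and $N(a,b)-N(a+1,b)=\mathrm{cl}(a,b)$. So $N$ is weakly decreasing, and drops by at least $1$ at each unit step starting where $N\ge1$.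
* (b) If $(a,b)$ fits in row $i$ and $(a',b')\le(a,b)$, then $(a',b')$ fits in row $i$.
* (c) If $(a,b)$ fits in row $i$ and $a\ge2$, then $(a-1,b)$ fits in row $i+1$. Hence if $N(a',b)\ge1$ and $a<a'$, then $\mathrm{rw}(a,b)\ge2$; transposed: if $N(a,b')\ge1$ and $b<b'$, then $\mathrm{cl}(a,b)\ge2$.
* (d) Let $a<a'$ and $b\le b'$. If $(a',b')$ fits in some row $\ge r_0$, then in at least $a'-a$ rows $\ge r_0$ the index $(a,b)$ fits but $(a',b')$ does not. If only $(a,b)$ is known to fit in some row $\ge r_0$, there is still at least one such row. These numbers are lower bounds for $\mathrm{rw}_{\ge r_0}(a,b)-\mathrm{rw}_{\ge r_0}(a',b')$.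
* (e) If $x\le x'$, $y<y'$ and $N(x,y')\ge1$, then $\mathrm{cl}(x,y)-\mathrm{cl}(x',y')\ge y'-y$, and even $\ge y'-y+1$ if $N(x',y')=0$.
* (f) If $a<a'$, $b<b'$, $N(a',b)\ge1$ and $N(a,b')\ge1$, then
$$N(a,b)+N(a',b')-N(a,b')-N(a',b)=\sum_{k=b}^{b'-1}\bigl(\mathrm{rw}(a,k)-\mathrm{rw}(a',k)\bigr)\ge(a'-a)+(b'-b)-1 .$$

*Proof.* (a) By (1), $\rho_i(a,b)-\rho_i(a,b+1)=[\rho_i(a,b)\ge1]$; sum over $i$. The second formula is the transpose.

(b) $\rho_i$ weakly decreases in both arguments.

(c) $\rho_{i+1}(a-1,b)=(\lambda_{i+a-1}-\mu_{i+1}-b+1)_+\ge\rho_i(a,b)$ since $\mu_{i+1}\le\mu_i$. If $(a',b)$ fits in row $i$, then $(a'-1,b)$ fits in row $i+1$, so by (b) $(a,b)$ fits in both rows.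

(d) Let $i^*$ be the lowest row (largest $i$) in which $(a',b')$ fits; in the first situation $i^*\ge r_0$. For $1\le m\le a'-a$, (c) shows that $(a'-m,b')$ fits in row $i^*+m$, so $(a,b)$ does by (b), while $(a',b')$ does not. These are $a'-a$ rows. For the second claim: if $(a',b')$ fits in no row $\ge r_0$, take the row in which $(a,b)$ fits; otherwise use the first claim. Rows in which $(a',b')$ fits are rows in which $(a,b)$ fits, which gives the last statement.

(e) If $N(x',y')\ge1$, this is the transpose of (d). If $N(x',y')=0$, then $\mathrm{cl}(x',y')=0$, and the transpose of (d) for $(x,y),(x,y')$ gives $\mathrm{cl}(x,y)\ge y'-y+\mathrm{cl}(x,y')\ge y'-y+1$.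

(f) The equality is (a), telescoped. By (d), the term $k=b$ is $\ge a'-a$, as $N(a',b)\ge1$. Each other term is $\ge1$ by (d), as $N(a,k)\ge N(a,b')\ge1$. $\square$

As a check of (f), for $B=(2,2)$ with $(a,b)=(1,1)$, $(a',b')=(2,2)$ both sides equal $1$: $4+1-2-2=1$.

## 6. Reduction to the choice of one corner

Let $n\ge2$. By transposition assume $v_1=D$. Rename the labels $0,1,\dots,n'$ with $n'=n-1$; so the letter between $0$ and $1$ is $D$. Let $v'$ be the word on $1,\dots,n'$, let $q\ge1$ be maximal such that $\{1,\dots,q\}$ is a D-segment of $v'$, and let $y$ be the word on $q+1,\dots,n'$. Put $f=U_{v'}$ and $f_2=U_y$.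

**Comparing the three words.** This step relates $U_v$, $f$, $f_2$:
$$U_v\le f+1,\qquad U_v(a,b+1)\le f_2(a,b)\le f(a,b).\tag{4}$$
First: a cover for $v'$ is a cover for $v$, and $v$ has one more label. Second: add the D-segment $\{0,\dots,q\}$ to a cover for $y$; then the uncovered labels of $v$ are the uncovered labels of $y$. Third: restrict a cover for $v'$ to the labels $>q$. This loses at most $q$ covered labels, so $G_y\ge G_{v'}-q$ and $f_2=n'-q-G_y\le n'-G_{v'}=f$.

**Unifying the markers.** In (A2) the word $v^{(Q)}$ is $y$ for a marker $(e,D)$ (the initial D-segment is $\{0,\dots,q\}$), and it is $v'$ for a marker $(e,R)$ (as $v$ starts with $D$, $Q=1$). Put $u=r_e$ for a marker $(e,D)$ and $u=0$ otherwise. Then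
$$N(a,b)-\mathrm{rw}_{>u}(a,b)\le f_2(a,b)\quad\text{for all }a,b.\tag{5}$$
For $(e,D)$ this is (A2). For $u=0$ the left side is $N(a,b+1)$ by Lemma 7(a), and $N(a,b+1)\le U_v(a,b+1)\le f_2(a,b)$ by (A1) and (4).

**What has to be found.** We want an NW-corner $c=(r,\mu_r+1)$ of $B$ allowed by the marker ($r>r_e$ for $(e,D)$; $r\le r_e$ for $(e,R)$) such that, with $P(a,b)=N(a,b)-\mathrm{rw}_{\ge r}(a,b)$,
$$\text{(A1$'$)}\quad N_{B\setminus c}\le f,\qquad\qquad\text{(A2$'$)}\quad P(a,b)\le f_2(a,b)\ \text{ for all }a,b .$$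

**Why this suffices.** This step closes the induction once $c$ is found. Removing $c$ changes only $\rho_r$, which drops by one where it is positive. So
$$N_{B\setminus c}(a,b)-\mathrm{rw}^{B\setminus c}_{>r}(a,b)=N(a,b)-[(a,b)\text{ fits in row }r]-\mathrm{rw}_{>r}(a,b)=P(a,b).$$
Also $c$ is a removable corner of the new inner partition. Thus (A1$'$), (A2$'$) are exactly (A1), (A2) for $B\setminus c$, the word $v'$ and the marker $(c,D)$, because the initial D-segment of $v'$ is $\{1,\dots,q\}$. By induction $B\setminus c$ has an SYT with word $v'$ whose first label is in a row $>r$. Putting label $0$ into $c$ gives an SYT of $B$ with word $Dv'=v$, compatible with the given marker.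

The two demands pull in opposite directions. (A1$'$) asks that every index with $N=f+1$ fits in row $r$. (A2$'$) asks for $\mathrm{rw}_{\ge r}$ to be large, so for $r$ to be small. We will take the smallest $r$ that serves (A1$'$), and prove that it serves (A2$'$). For this we need to understand $f$ and $f_2$.

## 7. The runs of $v'$ as a path graph

**Definition (runs).** Let $d=x_0$ be the initial D-run of $v'$, of weight (number of letters) $m_0=q-1\ge0$. Let $x_1$ (an R-run), $x_2$ (a D-run), $\dots$ be the further maximal runs, of weights $m_j\ge1$. So $x_j$ is a D-run iff $j$ is even. Let $L_j$ be the interval of $m_j+1$ labels of $x_j$; in particular $L_0=\{1,\dots,q\}$. Consecutive $L_j$ share exactly one label, non-consecutive ones are disjoint. View $x_0-x_1-x_2-\cdots$ as a path graph $\Gamma$. For a set $J$ of vertices let $m(J)$ be its total weight, $e(J)$ the number of edges inside $J$, $|J|_R$ and $|J|_D$ the numbers of its R- and D-runs, and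
$$w(J)=n'-\Bigl|\bigcup_{x_j\in J}L_j\Bigr|=n'-m(J)-|J|+e(J)\ \ge0.\tag{6}$$
The *type* of $J$ is $(|J|_R,|J|_D)$.

Example: $v'=RDDR$ on labels $1,\dots,5$. Here $q=1$, $L_0=\{1\}$, $L_1=\{1,2\}$, $L_2=\{2,3,4\}$, $L_3=\{4,5\}$. So $w(\{x_1,x_2\})=5-3-2+1=1$, the uncovered label being $5$.

The next lemma says that up to singletons optimal covers are sets of runs.

**Lemma 8.**

1. If $|J|_R\le a-1$ and $|J|_D\le b-1$, then $f(a,b)\le w(J)$ and $U_v(a,b)\le w(J)+1-[d\in J]$.
2. If $d\in J$, $|J|_R\le a-1$ and $|J|_D\le b$, then $f_2(a,b)\le w(J)$.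
3. For every $(a,b)$ there is $J$ with $|J|_R\le a-1$, $|J|_D\le b-1$ and $f(a,b)\ge w(J)-k$, where $k=(a-1-|J|_R)+(b-1-|J|_D)$.
4. For every $(a,b)$ there is $J\ni d$ with $|J|_R\le a-1$, $|J|_D\le b$ and $f_2(a,b)\ge w(J)-k'$, where $k'=(a-1-|J|_R)+(b-|J|_D)$.

*Proof.* (1) Give each label shared by two members of $J$ to the earlier run. Every $L_j$ with $j\ge1$ has at least two labels and loses at most its first; $L_0$ loses none. So $\bigcup_JL_j$ is a disjoint union of $|J|_R$ R-segments and $|J|_D$ D-segments, and $f(a,b)\le w(J)$. In $v$ the same cover leaves also $0$ uncovered, unless $d\in J$, when we extend $L_0$ to the D-segment $\{0\}\cup L_0$.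

(2) Cover $y$ by the sets $L_j\cap\{q+1,\dots,n'\}$ for $x_j\in J\setminus\{d\}$, made disjoint as before; at most $a-1$ are R-segments and at most $b-1$ are D-segments. The uncovered labels of $y$ are exactly the labels outside $\bigcup_JL_j\supseteq L_0=\{1,\dots,q\}$; there are $w(J)$ of them.

(3) Take an optimal cover for $v'$, and let $J$ be the set of runs that contain one of its segments of size $\ge2$. Such a segment lies in a unique run, of its own type, so the bounds on the type hold. At least $|J|$ segments have size $\ge2$, so at most $a+b-2-|J|=k$ are singletons. Hence $G_{v'}(a-1,b-1)\le|\bigcup_JL_j|+k$.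

(4) Take an optimal cover for $y$, let $J_0\not\ni d$ be the set of runs containing its segments of size $\ge2$, and $J=J_0\cup\{d\}$. At most $a+b-2-|J_0|=k'$ segments are singletons, and the others cover only labels of $\bigcup_JL_j\setminus L_0$. So $G_y(a-1,b-1)\le|\bigcup_JL_j|-q+k'$, and $f_2(a,b)=n'-q-G_y(a-1,b-1)\ge w(J)-k'$. $\square$

By (A1) and (5), parts 1 and 2 give upper bounds for $N$:
$$\text{if }|J|_R\le a-1,\ |J|_D\le b-1:\qquad N(a,b)\le w(J)+1-[d\in J];\tag{7}$$
$$\text{if }d\in J,\ |J|_R\le a-1,\ |J|_D\le b:\qquad N(a,b)-\mathrm{rw}_{>u}(a,b)\le w(J).\tag{8}$$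

All later contradictions arise in one way: two run sets that give lower bounds for $N$ are recombined into two others, whose upper bounds (7), (8) contradict Lemma 7. The price of recombining is the number of edges gained.

**Lemma 9 (selection).** In a sequence of length $M$ consisting of $2p+s$ letters $O$ and $2k+t$ letters $E$ ($s,t\ge1$, $p,k\ge0$) one can choose positions containing exactly $p$ $O$'s and $k$ $E$'s, no two consecutive, none equal to $1$ or $M$.

*Proof.* Delete $s-1$ $O$'s and $t-1$ $E$'s. A good choice in the shortened sequence is good in the original, since elements with something between them, or before or after them, keep that property. So assume $s=t=1$, and $M=2Q+2$ with $Q=p+k$. For $0\le j\le Q$ let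
$$Z_j=\{2,4,\dots,2j\}\cup\{2j+3,2j+5,\dots,2Q+1\}.$$
It has $Q$ elements, no two consecutive, and avoids $1$ and $M$. Let $\varphi(j)$ be the number of $O$'s on $Z_j$. Since $Z_j$ arises from $Z_{j-1}$ by replacing $2j+1$ by $2j$, $|\varphi(j)-\varphi(j-1)|\le1$. The sets $Z_0$ and $Z_Q$ partition $\{2,\dots,2Q+1\}$, so $\varphi(0)+\varphi(Q)$ is the number of $O$'s there, which is $2p-1$, $2p$ or $2p+1$. So $\varphi(0),\varphi(Q)$ are not both $\ge p+1$ and not both $\le p-1$, hence $\min(\varphi(0),\varphi(Q))\le p\le\max(\varphi(0),\varphi(Q))$. As $\varphi$ changes by at most $1$ per step, $\varphi(j)=p$ for some $j$, and $Z_j$ contains $Q-p=k$ $E$'s. $\square$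

**Lemma 10 (uncrossing).** Let $J,J'$ be vertex sets of $\Gamma$ with $s=|J'|_R-|J|_R\ge1$ and $t=|J|_D-|J'|_D\ge1$. There are $K,K'$ with $K\cap K'=J\cap J'$, $K\cup K'=J\cup J'$, $K$ of type $(|J|_R,|J'|_D)$, $K'$ of type $(|J'|_R,|J|_D)$, and
$$e(K)+e(K')\le e(J)+e(J')+s+t-1 .$$
Total weight and total cardinality are the same for $K,K'$ as for $J,J'$, so $w(K)+w(K')\le w(J)+w(J')+s+t-1$.

*Proof.* Let $S$ be the symmetric difference of $J$ and $J'$, listed in path order. Put $p=|J\setminus J'|_R$ and $k=|J'\setminus J|_D$. Then $|J'\setminus J|_R=p+s$ and $|J\setminus J'|_D=k+t$, so $S$ has $2p+s$ R-runs and $2k+t$ D-runs. Choose $Z\subset S$ by Lemma 9, with $p$ R-runs and $k$ D-runs, and put $K=(J\cap J')\cup Z$, $K'=(J\cap J')\cup(S\setminus Z)$. The types are as stated.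

Edges inside $J\cap J'$ count twice, and edges between $J\cap J'$ and $S$ count once, before and after. An edge inside $S$ joins consecutive elements of the list. After the change it counts, once, only if both ends are in $S\setminus Z$, because $Z$ has no two consecutive elements. Each element of $Z$ lies in exactly two consecutive pairs, being neither first nor last, and different elements of $Z$ lie in different pairs. So of the $|S|-1$ consecutive pairs exactly $2(p+k)$ meet $Z$, and at most $|S|-1-2(p+k)=s+t-1$ edges inside $S$ count after the change. The bound for $w$ follows from (6). $\square$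

The cost can occur: for $J=\{x_2\}$, $J'=\{x_1\}$ we have $s=t=1$, $K=\emptyset$, $K'=\{x_1,x_2\}$, and one edge is gained. Note that the cost $s+t-1$ is exactly the gain in Lemma 7(f).

## 8. Tight indices have a maximum, and it selects the corner

Let $T=\{(a,b):N(a,b)=f(a,b)+1\}$ be the set of *tight* indices. By (A1) and (4), $N\le f+1$ everywhere. We have $(1,1)\in T$, since $N(1,1)=n$ and $f(1,1)=n'$. On $T$, $N\ge1$, so $T$ is finite.

**Lemma 11.** Let $\iota=(a,b)\in T$, let $I$ be a set $J$ as in Lemma 8(3) for $(a,b)$, with slack $k$, and $\iota_0=(|I|_R+1,|I|_D+1)\le\iota$. Then $d\notin I$, $N(\iota_0)=w(I)+1=N(\iota)+k$, and one of the following holds: (α) $\iota_0=(a,b-k)$ and $\mathrm{rw}(a,z)=1$ for $b-k\le z<b$; (β) $\iota_0=(a-k,b)$ and $\mathrm{cl}(z,b)=1$ for $a-k\le z<a$.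

*Proof.* From $\iota_0$ to $\iota$ there are $k$ unit steps, all starting where $N\ge1$. So Lemma 7(a) gives $N(\iota_0)\ge N(\iota)+k=f(\iota)+1+k\ge w(I)+1$. By (7), $N(\iota_0)\le w(I)+1-[d\in I]$. So equality holds throughout, $d\notin I$, and $N$ drops by exactly $1$ at each unit step inside the interval $[\iota_0,\iota]$, since each such step lies on a monotone path from $\iota_0$ to $\iota$. If both coordinates of $\iota_0$ were smaller than those of $\iota$, the step $(a-1,b-1)\to(a-1,b)$ would give $\mathrm{rw}(a-1,b-1)=1$; but $N(a,b-1)\ge1$ gives $\mathrm{rw}(a-1,b-1)\ge2$ by Lemma 7(c). So one coordinate agrees, and Lemma 7(a) gives (α) or (β). $\square$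

**Lemma 12.** If $\iota,\kappa\in T$, then their join (componentwise maximum) is in $T$. Hence $T$ has a maximum $\tau$.

*Proof.* We may assume that they are incomparable: $\iota=(a,b')$, $\kappa=(a',b)$ with $a<a'$, $b<b'$. Take $I$, $\iota_0=(a_1,b_1')$ for $\iota$ and $I'$, $\kappa_0=(a_1',b_1)$ for $\kappa$ from Lemma 11.

*The corners still cross: $a_1'>a\ge a_1$ and $b_1'>b\ge b_1$.* If $a_1'\le a<a'$, then (β) holds for $\kappa$ and gives $\mathrm{cl}(a,b)=1$; but $N(a,b')\ge1$ and $b'>b$ give $\mathrm{cl}(a,b)\ge2$. If $b_1'\le b<b'$, then (α) holds for $\iota$ and gives $\mathrm{rw}(a,b)=1$; but $N(a',b)\ge1$ and $a'>a$ give $\mathrm{rw}(a,b)\ge2$.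

*Uncrossing puts $(a_1',b_1')$ into $T$.* Apply Lemma 10 to $J=I$, $J'=I'$, with $s=a_1'-a_1\ge1$ and $t=b_1'-b_1\ge1$. We get $K$ of type $(a_1-1,b_1-1)$ and $K'$ of type $(a_1'-1,b_1'-1)$. By (7), $N(a_1,b_1)\le w(K)+1$. With Lemma 7(f), $N(\iota_0)=w(I)+1$, $N(\kappa_0)=w(I')+1$, and Lemma 8(1),
$$\begin{aligned}N(a_1',b_1')&\ge N(\iota_0)+N(\kappa_0)-N(a_1,b_1)+s+t-1\\&\ge w(I)+w(I')-w(K)+1+s+t-1\ge w(K')+1\ge f(a_1',b_1')+1,\end{aligned}$$
so $(a_1',b_1')\in T$, and $N(a_1',b_1')\ge1$.

*No slack is left.* If $b_1'<b'$, then (α) for $\iota$ gives $\mathrm{rw}(a,b_1')=1$, contradicting $N(a_1',b_1')\ge1$ and $a_1'>a$ by Lemma 7(c). If $a_1'<a'$, then (β) for $\kappa$ gives $\mathrm{cl}(a_1',b)=1$, contradicting $N(a_1',b_1')\ge1$ and $b_1'>b$. So $(a',b')=(a_1',b_1')\in T$. A finite nonempty set closed under joins has a maximum. $\square$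

**Choice of the corner.** *Let $r$ be the smallest row $>u$ in which $\tau$ fits, and $c=(r,\mu_r+1)$.*

In the example $B=(1,1)\oplus(1)$, $v=DR$, empty marker, of Section 4: $v'=R$, $f(1,1)=2$, $f(2,1)=0$, $f(1,2)=1$. The shape has $N(1,1)=3$, $N(2,1)=1$ and no other rectangles, so $T=\{(1,1),(2,1)\}$ and $\tau=(2,1)$. It fits only in row $2$, so $c=(2,1)$, as it must be.

**The row $r$ exists.** This makes the choice meaningful. If $u=0$, use $N(\tau)\ge1$. For a marker $(e,D)$: if $\mathrm{rw}_{>u}(\tau)=0$, then (5) and (4) give $N(\tau)\le f_2(\tau)\le f(\tau)$, a contradiction.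

**The cell $c$ is an NW-corner.** We have $c\in B$ since $\tau$ fits in row $r$. Let $r\ge2$. If $r-1=u$, then $u=r_e$ and $\mu_{r-1}>\mu_r$ because $e$ is a removable corner. If $r-1>u$ and $\mu_{r-1}=\mu_r$, then $\rho_{r-1}(\tau)\ge\rho_r(\tau)\ge1$ by (1), contradicting the minimality of $r$. So
$$\mu_{r-1}>\mu_r\quad\text{if }r\ge2.\tag{9}$$

**The cell $c$ is allowed by the marker.** For $(e,D)$, $r>u=r_e$. For $(e,R)$, write $\tau=(a,b)$; (A2) reads $N(\tau)-\mathrm{cl}_{>c_e}(\tau)\le f(\tau)=N(\tau)-1$. So some $a\times b$ rectangle in $B$ has left column $j>c_e$; let $i_1$ be its top row. Let $i$ be the topmost row with $\mu_i<j$. Then $i\le r_e$, because $\mu_{r_e}=c_e<j$, and $i\le i_1$. As $j+b-1\le\lambda_{i_1+a-1}\le\lambda_{i+a-1}$, the rectangle with top row $i$ and left column $j$ lies in $B$. So $\tau$ fits in row $i\le r_e$, and as $u=0$, $r\le i\le r_e$.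

**(A1$'$) holds.** Every index in $T$ is $\le\tau$, so it fits in row $r$ by Lemma 7(b), and there $N_{B\setminus c}=N-1=f$. Off $T$ we have $N_{B\setminus c}\le N\le f$.

It remains to prove (A2$'$).

## 9. The inequality $P\le f_2$ at the selected corner

Suppose (A2$'$) fails: $P(\hat a,\hat b)\ge f_2(\hat a,\hat b)+1$ for some $(\hat a,\hat b)$. We derive a contradiction.

**Step 1: a middle row.** This step locates the failure. Call the rows $i$ with $u<i<r$ *middle* rows. By (5), $N-\mathrm{rw}_{>u}\le f_2<P=N-\mathrm{rw}_{\ge r}$ at $(\hat a,\hat b)$, so $\mathrm{rw}_{>u}(\hat a,\hat b)>\mathrm{rw}_{\ge r}(\hat a,\hat b)$, and $(\hat a,\hat b)$ fits in some middle row. In particular $r\ge2$, so (9) applies. By the choice of $r$, $\tau$ fits in row $r$ and in no middle row.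

**Step 2: replacing $\tau$ by an index without slack.** We want an index with the same fitting behavior that comes from a run set of exactly matching type. Apply Lemma 11 to $\tau$; it gives $I$ and $\iota_0=(a_0,b_0)\le\tau$, which fits in row $r$ by Lemma 7(b). *It fits in no middle row.* This is known if $\iota_0=\tau$. Otherwise, in case (α) $\mathrm{rw}(\iota_0)=1$, so it fits only in row $r$. In case (β) $\mathrm{cl}(\iota_0)=1$, so it fits in only one column, which must be $\mu_r+1$; but rectangles with a middle top row $i$ have left column $>\mu_i\ge\mu_{r-1}>\mu_r$, hence $>\mu_r+1$. So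
$$d\notin I,\qquad|I|_R=a_0-1,\quad|I|_D=b_0-1,\qquad w(I)=N(a_0,b_0)-1,\tag{10}$$
and $(a_0,b_0)$ fits in row $r$ and in no middle row. By Lemma 7(b), no index $\ge(a_0,b_0)$ fits in a middle row, so
$$\mathrm{rw}_{>u}=\mathrm{rw}_{\ge r}\quad\text{at all indices }\ge(a_0,b_0).\tag{11}$$

**Step 3: removing the slack of $(\hat a,\hat b)$.** We do the same for the failing index. Choose $I'\ni d$ as in Lemma 8(4) for $(\hat a,\hat b)$, with slack $k'$. Then $P(\hat a,\hat b)\ge f_2(\hat a,\hat b)+1\ge w(I')-k'+1$. Since $\rho_i(a,b)-[\rho_i(a,b)\ge1]=\rho_i(a,b+1)$,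
$$P(a,b)=\sum_{i<r}\rho_i(a,b)+\sum_{i\ge r}\rho_i(a,b+1),$$
and every term weakly increases when $a$ or $b$ is decreased. We claim that if $(a,b)$ fits in a middle row, then $P(a,b-1)\ge P(a,b)+1$ (if $b\ge2$) and $P(a-1,b)\ge P(a,b)+1$ (if $a\ge2$).

For $b$: the term $\rho_i(a,b)\ge1$ of that middle row increases by $1$.

For $a$: let $i_1$ be the largest row $<r$ in which $(a,b)$ fits. If $i_1<r-1$, then by Lemma 7(c) $(a-1,b)$ fits in row $i_1+1<r$, but $(a,b)$ does not; so the term of row $i_1+1$ increases. If $i_1=r-1$, then by (9)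
$$\rho_r(a-1,b+1)=(\lambda_{r+a-2}-\mu_r-b)_+\ge(\lambda_{r+a-2}-\mu_{r-1}-b+1)_+=\rho_{r-1}(a,b)\ge1 .$$
So $(a-1,b+1)$ fits in some row $\ge r$. In the largest row in which it fits, $(a,b+1)$ does not fit, by Lemma 7(c); so the term of that row increases.

By Lemma 7(b) a decreased index still fits in the same middle row. So we may decrease $(\hat a,\hat b)$ in $k'$ unit steps to $(a,b)=(|I'|_R+1,|I'|_D)$, where $|I'|_D\ge1$ because $d\in I'$. Each step raises $P$ by at least $1$. So
$$d\in I',\qquad|I'|_R=a-1,\quad|I'|_D=b,\qquad w(I')\le N(a,b)-\mathrm{rw}_{\ge r}(a,b)-1,\tag{12}$$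
and $(a,b)$ fits in a middle row. Hence $(a,b)\not\ge(a_0,b_0)$. So one of three cases holds: $a<a_0,\ b\le b_0$; or $a<a_0,\ b>b_0$; or $a\ge a_0$, and then $b<b_0$.

### 9.1. The case $a<a_0$, $b\le b_0$: moving $d$

Here it is enough to move $d$ from $I'$ to $I$. Let $K=I\cup\{d\}$, of type $(a_0-1,b_0)$, and $K'=I'\setminus\{d\}$, of type $(a-1,b-1)$. Total weight and cardinality are conserved. The only neighbor of $d$ is $x_1$, so at most one edge is gained: $w(K)+w(K')\le w(I)+w(I')+1$. By (8) and (11), $N(a_0,b_0)-\mathrm{rw}_{\ge r}(a_0,b_0)\le w(K)$; by (7), $N(a,b)\le w(K')+1$. Adding and using (10), (12),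
$$N(a_0,b_0)-\mathrm{rw}_{\ge r}(a_0,b_0)+N(a,b)\le w(I)+w(I')+2\le N(a_0,b_0)+N(a,b)-\mathrm{rw}_{\ge r}(a,b),$$
that is, $\mathrm{rw}_{\ge r}(a,b)\le\mathrm{rw}_{\ge r}(a_0,b_0)$. But $(a_0,b_0)$ fits in row $r$, so Lemma 7(d) gives $\mathrm{rw}_{\ge r}(a,b)\ge\mathrm{rw}_{\ge r}(a_0,b_0)+1$: a contradiction.

### 9.2. The case $a<a_0$, $b>b_0$: uncrossing, then moving $d$

Now $(a,b)$ and $(a_0,b_0)$ are incomparable, and we uncross first. Apply Lemma 10 to $J=I'\setminus\{d\}$, of type $(a-1,b-1)$, and $J'=I$, of type $(a_0-1,b_0-1)$; the differences are $a_0-a\ge1$ and $b-b_0\ge1$. We get $K$ of type $(a-1,b_0-1)$ and $K'$ of type $(a_0-1,b-1)$, neither containing $d$, at edge cost $\le(a_0-a)+(b-b_0)-1$. Let $J_2=K'\cup\{d\}$. Moving $d$ from $I'$ to $J_2$ gains at most one further edge, so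
$$w(K)+w(J_2)\le w(I)+w(I')+(a_0-a)+(b-b_0).$$
By (7), $N(a,b_0)\le w(K)+1$. By (8) and (11), $N(a_0,b)-\mathrm{rw}_{\ge r}(a_0,b)\le w(J_2)$. With (10) and (12),
$$N(a,b_0)+N(a_0,b)-N(a_0,b_0)-N(a,b)+\mathrm{rw}_{\ge r}(a,b)-\mathrm{rw}_{\ge r}(a_0,b)\le(a_0-a)+(b-b_0)-1,$$
and by Lemma 7(a) the left side equals
$$\sum_{k=b_0}^{b-1}\bigl(\mathrm{rw}(a,k)-\mathrm{rw}(a_0,k)\bigr)+\mathrm{rw}_{\ge r}(a,b)-\mathrm{rw}_{\ge r}(a_0,b).$$
We bound it from below. Since $(a_0,b_0)$ fits in row $r$, Lemma 7(d) with $r_0=r$ shows that the rows $\ge r$ alone contribute at least $a_0-a$ to the term $k=b_0$; other rows contribute $\ge0$. Each of the $b-b_0-1$ terms with $b_0<k<b$ is $\ge1$, since $N(a,k)\ge N(a,b)\ge1$. One more unit is needed. If $(a,b)$ fits in some row $\ge r$, the last difference is $\ge1$ by Lemma 7(d). Otherwise the last difference is $0$, and the middle row in which $(a,b)$ fits contributes an additional $1$ to the term $k=b_0$, since $(a,b_0)$ fits there and $(a_0,b_0)$ does not. Either way the left side is $\ge(a_0-a)+(b-b_0)$: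 a contradiction.

### 9.3. The case $a\ge a_0$, $b<b_0$: moving an alternating chain

Put $s=a-a_0\ge0$ and $t=b_0-b\ge1$. The argument of 9.1 would again give $\mathrm{rw}_{\ge r}(a,b)\le\mathrm{rw}_{\ge r}(a_0,b_0)$, but Lemma 7(d) does not contradict this when $a\ge a_0$. The unit that is missing is the edge $x_0x_1$, which is gained if $x_1\in I\setminus I'$. So we look at the whole chain that alternates between $I'$ and $I$.

Let $x_0=d,x_1,\dots,x_h$ be the longest initial chain with $x_j\in I'\setminus I$ for even $j$ and $x_j\in I\setminus I'$ for odd $j$; it contains $x_0$. It has $g+1$ D-runs and $g'$ R-runs, where $g=\lfloor h/2\rfloor$, $g'=\lceil h/2\rceil$. So $h=g+g'$ and $g'\in\{g,g+1\}$.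

**Subcase $s=0$, $h=0$.** Here moving $d$ is free. The run $x_1$, if it exists, is not in $I\setminus I'$. Let $K=I\cup\{d\}$ and $K'=I'\setminus\{d\}$. The edge $x_0x_1$ counts after the move only if $x_1\in I$; then $x_1\in I'$, so it counted before. Thus $w(K)+w(K')\le w(I)+w(I')$. As in 9.1, (8) with (11) for $K$ at $(a_0,b_0)$ and (7) for $K'$ at $(a,b)$ now give $\mathrm{rw}_{\ge r}(a,b)+1\le\mathrm{rw}_{\ge r}(a_0,b_0)$. This contradicts $(a,b)\le(a_0,b_0)$ and Lemma 7(b).

**Remaining subcase: $s+g'\ge1$.** (If $s=0$, then $h\ge1$, so $g'\ge1$.) We remove the chain, uncross the rest, and put the whole chain on one side. Let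
$$I^\circ=I\setminus\{x_j:j\le h\text{ odd}\},\qquad I'^\circ=I'\setminus\{x_j:j\le h\text{ even}\},$$
of types $(a_0-1-g',b_0-1)$ and $(a-1,b-g-1)$. Apply Lemma 10 to $J=I^\circ$ and $J'=I'^\circ$. The differences are $(a-1)-(a_0-1-g')=s+g'\ge1$ and $(b_0-1)-(b-g-1)=t+g\ge1$. We get $K$ of type $(a_0-1-g',b-g-1)$ and $K'$ of type $(a-1,b_0-1)$, at edge cost $\le(s+g')+(t+g)-1$. Both avoid the chain, since $K\cup K'=I^\circ\cup I'^\circ$ does. Put $J_2=K'\cup\{x_0,\dots,x_h\}$, of type $(a-1+g',b_0+g)$.

*Edge count.* Total weight and cardinality of $K,J_2$ equal those of $I,I'$. The chain has $h$ edges, all inside $J_2$; none of them counts in $I$ or $I'$, as neighbors in the chain lie in different sets. The only other edge touching the chain is $x_hx_{h+1}$, if $x_{h+1}$ exists. By maximality of $h$, $x_{h+1}$ either lies in the one of $I,I'$ that contains $x_h$ (old count $1$, new count $\le1$), or in neither (count $0$ before and after). Since $h=g+g'$,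
$$w(K)+w(J_2)\le w(I)+w(I')+s+t+2g+2g'-1 .$$

*The resulting inequality.* By (7), $N(a_0-g',b-g)\le w(K)+1$; both coordinates are $\ge1$, being one more than those of the type of $K$. By (8) and (11), $N(a+g',b_0+g)-\mathrm{rw}_{\ge r}(a+g',b_0+g)\le w(J_2)$. With (10) and (12) this gives
$$\Theta\le s+t+2g+2g'-2,\tag{13}$$
$$\Theta=N(a_0-g',b-g)+N(a+g',b_0+g)-N(a_0,b_0)-N(a,b)+\mathrm{rw}_{\ge r}(a,b)-\mathrm{rw}_{\ge r}(a+g',b_0+g).$$
We shall show $\Theta\ge s+t+2g+2g'-1$, which is the contradiction.

*Decomposing $\Theta$.* Telescope with Lemma 7(a) along $(a_0-g',b-g)\to(a_0,b-g)\to(a_0,b)$ and $(a,b_0)\to(a+g',b_0)\to(a+g',b_0+g)$: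
$$\Theta=\Delta+\sum_{i=1}^{g'}C_i+\sum_{k=1}^{g}E_k+\Lambda,$$
where
$$\begin{aligned}\Delta&=N(a_0,b)+N(a,b_0)-N(a_0,b_0)-N(a,b),\\ C_i&=\mathrm{cl}(a_0-i,b-g)-\mathrm{cl}(a+i-1,b_0),\\ E_k&=\mathrm{rw}(a_0,b-k)-\mathrm{rw}(a+g',b_0+k-1),\\ \Lambda&=\mathrm{rw}_{\ge r}(a,b)-\mathrm{rw}_{\ge r}(a+g',b_0+g)\ \ge0.\end{aligned}$$
Since $a_0-i\le a+i-1$, $b-g<b_0$ and $N(a_0-i,b_0)\ge N(a_0,b_0)\ge1$, Lemma 7(e) gives
$$C_i\ge t+g .\tag{14}$$

**The estimate for $s\ge1$.** By Lemma 7(f), with $N(a,b)\ge1$ and $N(a_0,b_0)\ge1$, $\Delta\ge s+t-1$.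

Next, $E_k\ge2$. If there is any $k$, then $g\ge1$, so $g'\ge1$. If $N(a+g',b_0+k-1)\ge1$, Lemma 7(d) gives $E_k\ge s+g'\ge2$. Otherwise, as $N(a,b-k)\ge N(a,b)\ge1$, Lemma 7(d) for $(a_0,b-k),(a,b-k)$ gives $E_k=\mathrm{rw}(a_0,b-k)\ge\mathrm{rw}(a,b-k)+s\ge1+s\ge2$.

So $\Theta\ge s+t-1+g'(t+g)+2g+\Lambda$, which is enough if $g'=0$ or $t+g\ge2$. The remaining possibility is $t=1$, $g=0$, $g'=1$. Then $b_0=b+1$, $a_0\ge2$, and the target is $\Theta\ge s+2$. Since $\Delta\ge s$, it suffices to show $C_1+\Lambda\ge2$, where $C_1=\mathrm{cl}(a_0-1,b)-\mathrm{cl}(a,b_0)\ge1$ by (14).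

* If $(a,b)$ fits in a row $\ge r$, then $\Lambda\ge1$ by Lemma 7(d), because $a<a+g'$.
* Otherwise, if $N(a,b_0)=0$, then $C_1\ge b_0-b+1=2$ by Lemma 7(e).
* Otherwise $(a,b_0)\ge(a,b)$ fits in no row $\ge r$, so every $a\times b_0$ rectangle in $B$ has top row $<r$, hence left column $\ge\mu_{r-1}+1\ge\mu_r+2$ by (9). Let $j^*\ge\mu_r+2$ be the largest column in which $(a,b_0)$ fits. The columns $\mu_r+1$ and $j^*+1$ are distinct, and $(a,b_0)$ fits in neither. But $(a_0-1,b)$ fits in both: in $\mu_r+1$ because $(a_0,b_0)$ fits in row $r$; in $j^*+1$ because $(a,b_0-1)=(a,b)$ fits in column $j^*+1$ by the transpose of Lemma 7(c), and $(a_0-1,b)\le(a,b)$. Since $(a_0-1,b)$ also fits in every column in which $(a,b_0)$ fits, $C_1\ge2$.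

**The estimate for $s=0$.** Then $g'\ge1$, $a=a_0$ and $\Delta=0$.

We show $E_k\ge2$ by exhibiting two rows in which $(a_0,b-k)$ fits and $(a_0+g',b_0+k-1)$ does not. One is the middle row in which $(a,b)=(a_0,b)$ fits: there $(a_0,b-k)$ fits, and $(a_0+g',b_0+k-1)\ge(a_0,b_0)$ does not. The other is a row $\ge r$: since $(a_0,b-k)\le(a_0,b_0)$ fits in row $r$, Lemma 7(d) provides it.

Likewise $(a_0,b)$ fits in row $r$, so $\Lambda\ge1$ by Lemma 7(d). With (14), $\Theta\ge g'(t+g)+2g+1$, and
$$g'(t+g)+2g+1-(t+2g+2g'-1)=(g'-1)(t-2)+g'g\ \ge0 .$$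
The last inequality is clear if $g'=1$. If $g'\ge2$, then $g\ge1$, $(g'-1)(t-2)\ge-(g'-1)$ and $g'g\ge g'$.

In both estimates $\Theta\ge s+t+2g+2g'-1$, contradicting (13). So no case is possible, and (A2$'$) holds. This completes the inductive step, hence the proof of Proposition 6. With the empty marker, Proposition 6 and Lemma 4 give Theorem 3; Theorem 3 gives (i)$\iff$(ii) by Section 3, and Lemma 2 gives (ii)$\iff$(iii). So Theorem 1 is proved, and the conjecture of Section 2 is true. $\blacksquare$
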